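# Jacobian distortion of starlike mappings of the ball

## The vector field $(z_1p(z_1),\,q(z_1)z')$

Let $n\ge 2$, let $B^n$ be the Euclidean unit ball of $\mathbb C^n$, and write $z=(z_1,z')$ with $z'\in\mathbb C^{n-1}$. Let $\mathbb D$ be the unit disk, and let $\langle\cdot,\cdot\rangle$ be the Hermitian inner product, linear in the first slot. Consider on $B^n$ the holomorphic vector field
$$h(z)=\bigl(z_1\,p(z_1),\ q(z_1)\,z'\bigr),\qquad p(\zeta)=\frac{1-\zeta}{1+\zeta},\tag{1}$$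
where $q$ is holomorphic on $\mathbb D$ with $q(0)=1$ and is otherwise ours to choose. Along a solution of $\dot v=-h(v)$ we have
$$\frac{d}{d\tau}\|v\|^2=-2\operatorname{Re}\langle h(v),v\rangle ,\qquad \operatorname{Re}\langle h(z),z\rangle=|z_1|^2\operatorname{Re}p(z_1)+\|z'\|^2\operatorname{Re}q(z_1).$$
When does the flow never move away from the origin? We need $\operatorname{Re}\langle h(z),z\rangle\ge0$ on $B^n$. Fix $z_1=\zeta$. The expression is affine in $s^2=\|z'\|^2$, which ranges over $[0,1-|\zeta|^2)$, and at $s=0$ it is $\ge0$ because $\operatorname{Re}p>0$ on $\mathbb D$. So it is $\ge 0$ on the whole range exactly when its limit at the other end is $\ge0$: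
$$|\zeta|^2\operatorname{Re}p(\zeta)+(1-|\zeta|^2)\operatorname{Re}q(\zeta)\ \ge\ 0\qquad(\zeta\in\mathbb D).\tag{2}$$

Experience with one variable suggests that positivity of $h$ should mean $\operatorname{Re}p\ge0$ and $\operatorname{Re}q\ge0$. But (2) is weaker. Close to the boundary of $\mathbb D$ the weight $1-|\zeta|^2$ of $q$ is small, and $\operatorname{Re}q$ may be negative.

Here is what the field is for. If a holomorphic map $F$ satisfies $DF\,h=F$, then $F$ turns the flow of $-h$ into the contraction $e^{-\tau}$, and this makes its image starlike. The Jacobian determinant of $F$ can be read off from $p$ and $q$. A conjectured sharp bound for that determinant turns out, in its upper half, to be what one gets if $\operatorname{Re}q\ge0$. The gap between that and (2) refutes it, and (2), in a version valid for every starlike mapping, also gives the correct growth.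

## Normalized starlike mappings and the conjectured bounds

**Definition.** A *normalized starlike mapping* of $B^n$ is a biholomorphic map $F:B^n\to\mathbb C^n$ (that is, biholomorphic onto its image) with $F(0)=0$ and $DF(0)=I$, whose image is starlike with respect to $0$: if $w\in F(B^n)$ and $0\le\lambda\le1$, then $\lambda w\in F(B^n)$. We write $J_F(z)=\det DF(z)$ for the complex Jacobian determinant, and $r=\|z\|$.

For $n=1$ the basic example is the Koebe function $k(\zeta)=\zeta/(1-\zeta)^2$, with $k'(\zeta)=(1+\zeta)/(1-\zeta)^3$. In $n$ variables, $F(z)=z/(1-z_1)^2$ is an example. We shall see below that it is starlike with $J_F(z)=(1+z_1)/(1-z_1)^{2n+1}$.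

The bounds under discussion are
$$\frac{1-\|z\|}{(1+\|z\|)^{2n+1}}\le |J_F(z)|\le\frac{1+\|z\|}{(1-\|z\|)^{2n+1}},\qquad \|z\|<1.\tag{3}$$
For $n=1$ this is the classical distortion theorem for normalized starlike univalent functions on $\mathbb D$. For general $n$ it is known that (3) holds, with sharp bounds, for the subclass $\mathcal S^*_\pi$ of starlike mappings of the form $F(z)=z\,g(z)$ with $g(z)=\prod_{\nu=1}^n(f_\nu(z_\nu)/z_\nu)^{\lambda_\nu}$ (branches equal to $1$ at $0$), where each $f_\nu$ is a normalized starlike univalent function on $\mathbb D$, $\lambda_\nu\ge0$ and $\sum\lambda_\nu=1$. Equality is attained by $z/(1-z_1)^2$. The problem, from "An Extension Theorem" (https://dlibra.umcs.lublin.pl/Content/30412/PDF/czas4050_53_1999_20.pdf), is the following.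

**Conjecture 2.** The bounds (3) hold for all normalized starlike mappings of $B^n$.

It is false for every $n\ge2$. For every $z_0\in B^n\setminus\{0\}$, both inequalities in (3) fail at $z_0$ for suitable normalized starlike mappings. Complex powers below are principal branches.

**Theorem 1.** For every $n\ge2$,
$$F(z)=\left(\frac{z_1}{(1-z_1)^2},\ \frac{(1+z_1)^{1/2}}{(1-z_1)^{5/2}}\,z'\right)$$
is a normalized starlike mapping of $B^n$ with $J_F(z)=\dfrac{(1+z_1)^{(n+1)/2}}{(1-z_1)^{(5n+1)/2}}$. For every $r\in(0,1)$,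
$$|J_F(re_1)|=\Bigl(\tfrac{1+r}{1-r}\Bigr)^{\frac{n-1}2}\frac{1+r}{(1-r)^{2n+1}}>\frac{1+r}{(1-r)^{2n+1}},$$
$$|J_F(-re_1)|=\Bigl(\tfrac{1-r}{1+r}\Bigr)^{\frac{n-1}2}\frac{1-r}{(1+r)^{2n+1}}<\frac{1-r}{(1+r)^{2n+1}}.$$

**Theorem 2.** Let $F$ be a normalized starlike mapping of $B^n$, $n\ge2$, and let $t\in[0,1)$ be the unique solution of $t^3=r(2-t^2)$. Then
$$|J_F(z)|\le\frac{1+r}{(1-r)^3}\left[\frac{(1-t^2/2)^2}{(1-t^2)^{5/2}}\right]^{n-1}\le\Bigl(\tfrac{25\sqrt{10}}{32}\Bigr)^{n-1}\frac{1+r}{(1-r)^{(5n+1)/2}}.$$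
By Theorem 1 the exponent $(5n+1)/2$ is best possible.

**Theorem 3.** Let $n\ge2$.

(a) The mapping
$$F(z)=\left(\frac{z_1}{(1-z_1)^2},\ \frac{e^{-4z_1/(1-z_1)}}{(1-z_1)^2}\,z'\right)$$
is normalized starlike, with $J_F(re_1)=\dfrac{1+r}{(1-r)^{2n+1}}\,e^{-4(n-1)r/(1-r)}$. Hence no lower bound of the form $c(1-r)^N$ with $c>0$ holds for the class.

(b) For every $\varepsilon>0$ there is $C=C(n,\varepsilon)$ such that $|J_F(z)|\ge\exp\bigl(-C(1-r)^{-1-\varepsilon}\bigr)$ for all normalized starlike $F$ and all $z\in B^n$. So the order $1$ of $1/(1-r)$ in the exponent in (a) is best possible, up to $\varepsilon$.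

The conjectured exponent in the upper bound was $2n+1=(4n+2)/2$; the correct one is $(5n+1)/2$. The largest value of $|J_F|$ at radius $r$ is known from Theorems 1 and 2 up to a bounded factor that depends only on $n$. The smallest value decays, as $r\to1$, at least as fast as $\exp(-c/(1-r))$ and no faster than $\exp(-C_\varepsilon(1-r)^{-1-\varepsilon})$. The exact extremal functions of $r$ are not determined here.

We shall use the following textbook facts about a holomorphic $p$ on $\mathbb D$ with $\operatorname{Re}p>0$ and $p(0)=1$. An example is $p(\zeta)=(1-\zeta)/(1+\zeta)$. For $0<\rho<1$, with $P=\operatorname{Re}p(\rho)$,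
$$\frac{1-\rho}{1+\rho}\le P\le\frac{1+\rho}{1-\rho},\qquad |p'(\rho)|\le\frac{2P}{1-\rho^2}.\tag{4}$$
The first is Harnack's inequality for $\operatorname{Re} p$. The second is the Schwarz–Pick inequality for $\phi=(p-1)/(p+1):\mathbb D\to\mathbb D$: indeed $\phi'=2p'/(p+1)^2$ and $1-|\phi|^2=4\operatorname{Re}p/|p+1|^2$, so $|\phi'|\le(1-|\phi|^2)/(1-\rho^2)$ at $\rho$ is the claim. The first estimate holds at every $\zeta$ with $|\zeta|=\rho$. More generally, Harnack's inequality says that a harmonic function $u$ on a neighborhood of $\{|\zeta|\le t\}$, with $u\ge0$ there and $u(0)=1$, satisfies $\frac{t-\rho}{t+\rho}\le u(\rho)\le\frac{t+\rho}{t-\rho}$ for $0\le\rho<t$. Finally, the Herglotz representation says that $\operatorname{Re}p(\zeta)=\int_{|\kappa|=1}\frac{1-|\zeta|^2}{|\kappa-\zeta|^2}\,d\mu(\kappa)$ for a probability measure $\mu$.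

## Building a starlike mapping from $q$

**Lemma 1.** Let $k(\zeta)=\zeta/(1-\zeta)^2$ and $p(\zeta)=\frac{1-\zeta}{1+\zeta}$. Let $q,g$ be holomorphic on $\mathbb D$ with $q(0)=g(0)=1$, $g$ without zeros, and
$$\zeta\,p\,g'=(1-q)\,g.\tag{5}$$
If (2) holds, then $F(z)=(k(z_1),\,g(z_1)z')$ is a normalized starlike mapping of $B^n$, and $J_F=k'(z_1)\,g(z_1)^{n-1}$.

*Proof.* **Step 1: $F$ is biholomorphic and normalized.** The matrix $DF$ is block triangular:
$$DF(z)=\begin{pmatrix}k'(z_1)&0\\ g'(z_1)z'&g(z_1)I\end{pmatrix},$$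
so $J_F=k'g^{n-1}$. This has no zeros, since $k'=(1+\zeta)/(1-\zeta)^3\ne0$ on $\mathbb D$. Clearly $F(0)=0$ and $DF(0)=I$. If $k(\zeta)=k(\eta)$, then $0=\zeta(1-\eta)^2-\eta(1-\zeta)^2=(\zeta-\eta)(1-\zeta\eta)$, so $\zeta=\eta$. Thus $k$ is injective, $F$ determines $z_1$, and then $z'$ because $g(z_1)\ne0$. An injective holomorphic map with nonvanishing Jacobian is biholomorphic onto its image.

**Step 2: $DF\,h=F$ for the field (1).** Note that $\zeta p\,k'=\zeta\cdot\frac{1-\zeta}{1+\zeta}\cdot\frac{1+\zeta}{(1-\zeta)^3}=k$. With (5),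
$$DF(z)h(z)=\bigl(k'z_1p,\ (g'z_1p+gq)z'\bigr)=\bigl(k,\ ((1-q)g+gq)z'\bigr)=(k,gz')=F(z).$$

**Step 3: the image is starlike.** Let $v$ solve $\dot v=-h(v)$, $v(0)=z\in B^n$. By (2) and the computation that led to it, $\operatorname{Re}\langle h,\cdot\rangle\ge0$, so $\|v\|$ does not increase. The solution therefore stays in the compact set $\{\|\cdot\|\le\|z\|\}$ and exists for all $\tau\ge0$. Moreover $\frac{d}{d\tau}F(v)=-DF(v)h(v)=-F(v)$, so $e^{-\tau}F(z)=F(v(\tau))\in F(B^n)$ for all $\tau\ge0$. Together with $0=F(0)\in F(B^n)$ this is starlikeness. $\square$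

*Example.* Take $q=p$. Then (2) is clear, and $g=(1-\zeta)^{-2}$ solves (5), because $\zeta p\cdot\frac{2}{1-\zeta}=\frac{2\zeta}{1+\zeta}=1-p$. The resulting mapping is $(k(z_1),z'/(1-z_1)^2)=z/(1-z_1)^2$, with $J_F=(1+z_1)/(1-z_1)^{2n+1}$, as announced.

## Nonnegative $\operatorname{Re}q$ gives exactly $(1+r)/(1-r)^{2n+1}$ on the axis

In Lemma 1, $q$ is free. How large can it make $J_F(re_1)=k'(r)g(r)^{n-1}$? On $0<\rho<1$ the number $p(\rho)$ is real, and (5) gives
$$\frac{d}{d\rho}\log|g(\rho)|=\frac{1-\operatorname{Re}q(\rho)}{\rho\,p(\rho)}=\frac{1+\rho}{1-\rho}\cdot\frac{1-\operatorname{Re}q(\rho)}{\rho}.\tag{6}$$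

The natural first choices have $\operatorname{Re}q\ge0$ on $\mathbb D$. Then $\operatorname{Re}q>0$ by the minimum principle, (4) gives $\operatorname{Re}q(\rho)\ge\frac{1-\rho}{1+\rho}$, and so $1-\operatorname{Re}q(\rho)\le\frac{2\rho}{1+\rho}$. By (6), $\frac{d}{d\rho}\log|g(\rho)|\le\frac{2}{1-\rho}$, hence $|g(r)|\le(1-r)^{-2}$ and
$$|J_F(re_1)|\le\frac{1+r}{(1-r)^3}\cdot\frac1{(1-r)^{2(n-1)}}=\frac{1+r}{(1-r)^{2n+1}}.$$
This is the right side of (3), with equality for $q=p$. So a choice of $q$ with $\operatorname{Re}q\ge0$ never violates the upper bound on the axis. To beat it in this way, $\operatorname{Re}q$ must be negative somewhere, as far as (2) permits.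

To see what (2) permits, put
$$w=\frac{\zeta}{1+\zeta},\qquad w=x+iy,\qquad 1-2w=\frac{1-\zeta}{1+\zeta}=p(\zeta).$$
Since $p$ maps $\mathbb D$ onto the right half-plane, $\zeta\mapsto w$ maps $\mathbb D$ onto $\{x<\frac12\}$. Also $\operatorname{Re}p=\frac{1-|\zeta|^2}{|1+\zeta|^2}$, so
$$|\zeta|^2\operatorname{Re}p(\zeta)=|w|^2(1-|\zeta|^2).\tag{7}$$
Dividing (2) by $1-|\zeta|^2>0$ we find that (2) says precisely
$$|w|^2+\operatorname{Re}q\ge0\qquad(x<\tfrac12).\tag{8}$$
As $\zeta\to1$, that is $w\to\frac12$, this allows $\operatorname{Re}q$ to go down to $-\frac14$.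

Let us try quadratics $q=1-aw+bw^2$ with real $a,b$. Then
$$|w|^2+\operatorname{Re}q=1-ax+(1+b)x^2+(1-b)y^2 .$$
Letting $y\to\infty$ forces $b\le1$, and letting $w\to\frac12$ forces $a\le\frac{5+b}2$. Take $a=\frac{5+b}{2}$, which means $q\to-\frac14$ as $\zeta\to1$, and $0\le b\le1$. The quadratic factors:
$$|w|^2+\operatorname{Re}q=(1-2x)\bigl(1-\tfrac{1+b}{2}x\bigr)+(1-b)y^2\ge0\qquad(x<\tfrac12),$$
since the second factor is positive for $x<\frac12$. Now solve (5). We have $\frac{w}{\zeta p}=\frac1{1-\zeta}$ and $\frac{w^2}{\zeta p}=\frac{\zeta}{1-\zeta^2}=\frac12\bigl(\frac1{1-\zeta}-\frac1{1+\zeta}\bigr)$, so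
$$\frac{g'}{g}=\frac{aw-bw^2}{\zeta p}=\frac{a-b/2}{1-\zeta}+\frac{b/2}{1+\zeta}=\frac{5/2}{1-\zeta}+\frac{b/2}{1+\zeta},\qquad g=\frac{(1+\zeta)^{b/2}}{(1-\zeta)^{5/2}}.$$
The exponent has risen from $2$ to $\frac52$. Already $b=0$ violates both halves of (3): there $J_F=(1+z_1)/(1-z_1)^{(5n+1)/2}$ and $\frac{5n+1}2>2n+1$, so one looks at $\pm re_1$. Among $0\le b\le1$, the factor $(1+\zeta)^{b/2}$ is largest at $\zeta=r$ and smallest at $\zeta=-r$ when $b=1$. That is the mapping of Theorem 1.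

## The counterexample with $q=1-3w+w^2$

*Proof of Theorem 1.* **Step 1: the data fit Lemma 1.** Take $g=(1+\zeta)^{1/2}(1-\zeta)^{-5/2}$ and $q=1-3w+w^2$ with $w=\zeta/(1+\zeta)$. Then $g$ has no zeros, $g(0)=q(0)=1$, and
$$\frac{g'}g=\frac{1/2}{1+\zeta}+\frac{5/2}{1-\zeta}=\frac{3+2\zeta}{1-\zeta^2},\qquad\zeta p\,\frac{g'}g=\frac{3\zeta+2\zeta^2}{(1+\zeta)^2}=3w-w^2=1-q,$$
because $3w-w^2=\frac{3\zeta(1+\zeta)-\zeta^2}{(1+\zeta)^2}$. This is (5).

**Step 2: positivity.** Since $\operatorname{Re}(1-2w)=\operatorname{Re}\frac{1-\zeta}{1+\zeta}>0$, we have $x<\frac12$, and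
$$|w|^2+\operatorname{Re}q=x^2+y^2+1-3x+x^2-y^2=(1-x)(1-2x)>0 .$$
This is (8), hence (2). Note how the $y^2$ terms cancel. Lemma 1 applies, so $F$ is normalized starlike.

**Step 3: the Jacobian.** By Lemma 1,
$$J_F=\frac{1+z_1}{(1-z_1)^3}\cdot\frac{(1+z_1)^{(n-1)/2}}{(1-z_1)^{5(n-1)/2}}=\frac{(1+z_1)^{(n+1)/2}}{(1-z_1)^{(5n+1)/2}} .$$
At $z_1=r$ the quotient by $\frac{1+r}{(1-r)^{2n+1}}$ is $(1+r)^{(n-1)/2}(1-r)^{2n+1-(5n+1)/2}=\bigl(\frac{1+r}{1-r}\bigr)^{(n-1)/2}>1$. At $z_1=-r$ the same computation with $r$ replaced by $-r$ gives the factor $\bigl(\frac{1-r}{1+r}\bigr)^{(n-1)/2}<1$. The inequalities are strict because $n\ge2$ and $0<r<1$. $\blacksquare$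

**Every point $z_0\ne0$.** If $U$ is unitary, then $F_U(z)=U^{-1}F(Uz)$ is again normalized starlike, and $J_{F_U}(z)=J_F(Uz)$. Given $z_0\neq0$ with $\|z_0\|=r$, choose $U$ with $Uz_0=re_1$ to violate the upper bound at $z_0$, and $U$ with $Uz_0=-re_1$ to violate the lower bound. So Conjecture 2 fails for every $n\ge2$, in both halves, at every $z_0\ne0$.

For a feeling of size, let $n=2$, $r=\frac12$. The right side of (3) is $\frac32\cdot2^5=48$, while $J_F(\frac12e_1)=48\sqrt3\approx83.1$. The left side of (3) is $\frac{16}{243}$, while $J_F(-\frac12e_1)=\frac{16}{243\sqrt3}$.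

## The field $h=(DF)^{-1}F$ of an arbitrary starlike mapping

For Theorems 2 and 3(b) we must go the other way, from $F$ to a field and to a pair $(p,q)$.

**Lemma 2.** Let $F$ be normalized starlike and $h=(DF)^{-1}F$. Then $h$ is holomorphic, $h(0)=0$, $Dh(0)=I$, and $\operatorname{Re}\langle h(z),z\rangle\ge0$ on $B^n$. The curve $v(z,\tau)=F^{-1}(e^{-\tau}F(z))$, $\tau\ge0$, satisfies $\dot v=-h(v)$, $v(z,0)=z$.

*Proof.* $DF$ is invertible since $F$ is biholomorphic. Near $0$, $F(z)=z+O(\|z\|^2)$ and $DF(z)^{-1}=I+O(\|z\|)$, so $h(z)=z+O(\|z\|^2)$. As $F(B^n)$ is starlike, $v(z,\tau)$ is defined. For fixed $\tau$ it is a holomorphic map $B^n\to B^n$ fixing $0$, so $\|v(z,\tau)\|\le\|z\|$ by the Schwarz lemma. Differentiating $F(v)=e^{-\tau}F(z)$ gives $DF(v)\dot v=-F(v)$, that is $\dot v=-h(v)$. Since $\|v(z,\tau)\|^2\le\|v(z,0)\|^2$, the derivative of $\|v\|^2$ at $\tau=0$, which is $-2\operatorname{Re}\langle h(z),z\rangle$, is $\le0$. $\square$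

**The pair $(p,q)$ of a direction.** Fix a unit vector $u$ and a unitary $U$ with $Ue_1=u$. Passing from $F$ to $F_U=U^{-1}F(U\cdot)$ replaces $h$ by $h_U=U^{-1}h(U\cdot)$, because $DF_U(z)^{-1}F_U(z)=U^{-1}DF(Uz)^{-1}U\,U^{-1}F(Uz)$. Moreover $\operatorname{tr}Dh_U(z)=\operatorname{tr}Dh(Uz)$ and $\langle h_U(z),z\rangle=\langle h(Uz),Uz\rangle$. So we may assume $u=e_1$ and define on $\mathbb D$
$$p(\zeta)=\frac{h_1(\zeta e_1)}\zeta,\qquad q(\zeta)=\frac1{n-1}\sum_{k=2}^n\frac{\partial h_k}{\partial z_k}(\zeta e_1),\qquad p(0)=q(0)=1.\tag{9}$$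
The values at $0$ come from $Dh(0)=I$. For the field (1) and $u=e_1$, these are the $p$ and $q$ we started from. Since $\frac{\partial h_1}{\partial z_1}(\zeta e_1)=(\zeta p)'$,
$$\operatorname{tr}Dh(\rho e_1)=p(\rho)+\rho p'(\rho)+(n-1)q(\rho),\qquad \operatorname{Re}\langle h(\rho e_1),\rho e_1\rangle=\rho^2\operatorname{Re}p(\rho).\tag{10}$$
Also $\langle h(\zeta e_1),\zeta e_1\rangle=|\zeta|^2p(\zeta)$, so $\operatorname{Re}p\ge0$. As $p(0)=1$, the minimum principle gives $\operatorname{Re}p>0$, and (4) is available. About $q$ we recover the inequality from the beginning.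

**Lemma 3.** Every pair (9) satisfies (2). Consequently, for $0<\rho<t<1$ and $P=\operatorname{Re}p(\rho)$,
$$\frac{t-\rho}{t+\rho}\le t^2P+(1-t^2)\operatorname{Re}q(\rho)\le\frac{t+\rho}{t-\rho}.\tag{11}$$

*Proof.* **Step 1: averaging makes $h$ look like (1).** Let $s\ge0$, $|\zeta|^2+s^2<1$. Average $\langle h(\zeta,s\omega),(\zeta,s\omega)\rangle$ over $\omega$ in the unit sphere of $\mathbb C^{n-1}$ with its normalized rotation-invariant measure. For fixed $\zeta$, expand $h(\zeta,s\omega)$ in homogeneous polynomials in $s\omega$; the series converges uniformly on the sphere. The measure is invariant under $\omega\mapsto e^{i\theta}\omega$, so in $h_1(\zeta,s\omega)\overline\zeta$ only the constant term $h_1(\zeta e_1)\overline\zeta=|\zeta|^2p(\zeta)$ survives. In $h_k(\zeta,s\omega)\,\overline{s\omega_k}$, $k\ge2$, only the linear part $\sum_{j\ge2}\frac{\partial h_k}{\partial z_j}(\zeta e_1)\,s\omega_j\,\overline{s\omega_k}$ survives. Since $\int\omega_j\overline{\omega_k}=\frac{\delta_{jk}}{n-1}$,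 these contribute $\frac{s^2}{n-1}\frac{\partial h_k}{\partial z_k}(\zeta e_1)$. The average equals $|\zeta|^2p(\zeta)+s^2q(\zeta)$, and its real part is $\ge0$ by Lemma 2. Let $s^2\to1-|\zeta|^2$ to get (2).

**Step 2: freeze the coefficients to get a harmonic function.** The left side of (2) is not harmonic, but on the circle $|\zeta|=t$ it coincides with the harmonic function $\operatorname{Re}\bigl(t^2p+(1-t^2)q\bigr)$. This function is therefore $\ge0$ on $|\zeta|=t$, hence on $|\zeta|\le t$, and equals $1$ at $0$. Harnack's inequality gives (11). $\square$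

**Lemma 4.** Let $F$ be normalized starlike, and let $\Phi$ be continuous on $(0,1)$ and integrable near $0$. For $v\in B^n\setminus\{0\}$ put $\rho=\|v\|$, let $(p,q)$ be the pair of the direction $v/\rho$, and $P=\operatorname{Re}p(\rho)$. If, for one choice of sign, $\pm(n-\operatorname{Re}\operatorname{tr}Dh(v))\le\rho P\,\Phi(\rho)$ for all $v\in B^n\setminus\{0\}$, then for that sign
$$\pm\log|J_F(z)|\le\int_0^r\Phi(\rho)\,d\rho .\tag{12}$$
Here
$$n-\operatorname{Re}\operatorname{tr}Dh(v)=(1-P)-\rho\operatorname{Re}p'(\rho)+(n-1)(1-\operatorname{Re}q(\rho)).\tag{13}$$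

*Proof.* **Step 1: the derivative of $\log J_F$ along $h$.** Differentiating $DF\,h=F$ gives $D^2F(h,\cdot)+DF\,Dh=DF$, so $DF^{-1}D^2F(h,\cdot)=I-Dh$. By Jacobi's formula, the derivative of $\log J_F$ in the direction $h$ is $\operatorname{tr}\bigl(DF^{-1}D^2F(h,\cdot)\bigr)=n-\operatorname{tr}Dh$. Formula (13) is then (10).

**Step 2: follow the flow to the origin.** For $z=0$ there is nothing to prove. For $z\ne0$ let $v(\tau)=v(z,\tau)$, which is $\ne0$ since $F$ is injective, and $\rho(\tau)=\|v(\tau)\|$. By Step 1 and by (10),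
$$\frac{d}{d\tau}\log|J_F(v)|=-(n-\operatorname{Re}\operatorname{tr}Dh(v)),\qquad\dot\rho=-\frac{\operatorname{Re}\langle h(v),v\rangle}{\rho}=-\rho P,$$
where at each $\tau$ the pair of the direction $v(\tau)/\rho(\tau)$ is used. Since $\rho\le r$, (4) gives $P\ge\frac{1-r}{1+r}$, so $\rho$ decreases strictly from $r$ to $0$ as $\tau\to\infty$. For $T>0$, the hypothesis and the substitution $d\rho=-\rho P\,d\tau$ give
$$\pm\bigl(\log|J_F(z)|-\log|J_F(v(T))|\bigr)=\int_0^T\pm(n-\operatorname{Re}\operatorname{tr}Dh(v))\,d\tau\le\int_0^T\Phi(\rho)\,\rho P\,d\tau=\int_{\rho(T)}^r\Phi\,d\rho .$$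
Let $T\to\infty$; then $v(T)\to0$ and $J_F(0)=1$. $\square$

Everything thus rests on bounding the three terms of (13), divided by $\rho P$. The two terms with $p$ are settled by (4). For sign $+$,
$$1-P\le\rho P\cdot\frac2{1-\rho},\qquad-\rho\operatorname{Re}p'\le\rho P\cdot\frac2{1-\rho^2},\tag{14}$$
because $\frac1P-1\le\frac{2\rho}{1-\rho}$. For sign $-$,
$$P-1\le\rho P\cdot\frac2{1+\rho},\qquad\rho\operatorname{Re}p'\le\rho P\cdot\frac2{1-\rho^2},\tag{15}$$
because $1-\frac1P\le1-\frac{1-\rho}{1+\rho}=\frac{2\rho}{1+\rho}$.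

*The case $n=1$.* The argument of Lemma 4 holds with the $q$-term absent. In (14), $\int_0^r\bigl(\frac2{1-\rho}+\frac2{1-\rho^2}\bigr)d\rho=\log\frac{1+r}{(1-r)^3}$, and in (15), $\int_0^r\bigl(\frac2{1+\rho}+\frac2{1-\rho^2}\bigr)d\rho=\log\frac{(1+r)^3}{1-r}$. So $\frac{1-r}{(1+r)^3}\le|f'|\le\frac{1+r}{(1-r)^3}$, the classical theorem.

*Mappings $F(z)=z\,g(z)$.* Suppose a normalized starlike $F$ has this form with $g$ scalar. From $DF(z)u=g\,u+(Dg(z)u)\,z$, the equation $DF\,h=F$ is solved by $h(z)=\varphi(z)z$ with $\varphi\,(g+Dg(z)z)=g$. (The factor $g+Dg(z)z$ does not vanish for $z\ne0$: $DF(z)z=(g+Dg(z)z)\,z$ and $DF(z)$ is invertible; at $0$ it equals $1$.) Then $p(\zeta)=\varphi(\zeta e_1)$, and $\frac{\partial h_k}{\partial z_k}(\zeta e_1)=\varphi(\zeta e_1)$ for $k\ge2$. So $q=p$, and the same holds in every direction since $F_U(z)=z\,g(Uz)$. With $q=p$ the last term of (13) is $n-1$ copies of the first, and (14), (15) integrate to exactly (3).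 For a general starlike mapping $q$ is linked to $p$ only through (2), and here this argument for (3) stops.

## The upper bound: choosing $t$ with $2\rho=t^2(t+\rho)$

For Theorem 2 we must bound $\frac{1-\operatorname{Re}q(\rho)}{\rho P}$ from above. The first try uses (2) at the point $\zeta=\rho$ itself: $1-\operatorname{Re}q(\rho)\le1+\frac{\rho^2P}{1-\rho^2}$, so
$$\frac{1-\operatorname{Re}q(\rho)}{\rho P}\le\frac{1+\rho}{\rho(1-\rho)}+\frac{\rho}{1-\rho^2}=\frac1\rho+\frac{5/2}{1-\rho}-\frac{1/2}{1+\rho}.$$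
Near $\rho=1$ this shows the growth $\frac52\cdot\frac1{1-\rho}$ that Theorem 1 calls for. But $\frac1\rho$ is not integrable at $0$, and Lemma 4 cannot be applied. The information $q(0)=1$ has been thrown away. Inequality (11) contains it, and leaves the radius $t>\rho$ at our disposal. Its left half gives
$$(1-t^2)(1-\operatorname{Re}q(\rho))\le1-t^2+t^2P-\frac{t-\rho}{t+\rho}=t^2P+\Bigl(\frac{2\rho}{t+\rho}-t^2\Bigr).$$
We need a bound proportional to $P$, so we choose $t$ to make the bracket vanish.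

*Proof of Theorem 2.* **Step 1: a bound for the $q$-term.** The map $t\mapsto t^3/(2-t^2)$ is an increasing bijection of $[0,1)$ onto itself. For $0<\rho<1$ let $t=t(\rho)\in(0,1)$ satisfy $\rho=\frac{t^3}{2-t^2}$, which is the same as $2\rho=t^2(t+\rho)$. Then $\frac\rho t=\frac{t^2}{2-t^2}<1$, so $\rho<t$ and the last display applies with bracket $0$:
$$1-\operatorname{Re}q(\rho)\le\frac{t^2P}{1-t^2}=\rho P\cdot\frac{t^2}{\rho(1-t^2)} .$$
With (13) and (14), the hypothesis of Lemma 4 holds with sign $+$ and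
$$\Phi(\rho)=\frac2{1-\rho}+\frac2{1-\rho^2}+(n-1)\frac{t^2}{\rho(1-t^2)} .$$
Near $0$ we have $t\sim(2\rho)^{1/3}$, so the last term is $O(\rho^{-1/3})$ and integrable.

**Step 2: integration.** The first two terms give $\log\frac{1+r}{(1-r)^3}$. For the last, $\log\rho=3\log t-\log(2-t^2)$ gives $\frac{d\rho}\rho=\bigl(\frac3t+\frac{2t}{2-t^2}\bigr)dt$. With $s=t^2$, $ds=2t\,dt$,
$$\int_0^r\frac{t^2}{1-t^2}\,\frac{d\rho}\rho=\frac12\int_0^{t(r)^2}\Bigl[\frac3{1-s}+\frac{2s}{(1-s)(2-s)}\Bigr]ds=\frac12\int_0^{t(r)^2}\Bigl[\frac5{1-s}-\frac4{2-s}\Bigr]ds,$$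
since $\frac{2s}{(1-s)(2-s)}=\frac2{1-s}-\frac4{2-s}$. The value is $\frac12\bigl[-5\log(1-s)+4\log\frac{2-s}2\bigr]$ at $s=t(r)^2$, that is, $\log\frac{(1-t^2/2)^2}{(1-t^2)^{5/2}}$ at $t=t(r)$. By (12) this is the first inequality of Theorem 2. For $z=0$, where $t=0$, it is trivial.

**Step 3: the bound in terms of $1-r$.** From $r=\frac{t^3}{2-t^2}$,
$$1-r=\frac{2-t^2-t^3}{2-t^2}=\frac{(1-t)(2+2t+t^2)}{2-t^2},\qquad\frac1{1-t}=\frac{2+2t+t^2}{(2-t^2)(1-r)} .$$
Insert this in $(1-t^2)^{-5/2}=(1-t)^{-5/2}(1+t)^{-5/2}$ and use $(1-t^2/2)^2=\frac14(2-t^2)^2$: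
$$\frac{(1-t^2/2)^2}{(1-t^2)^{5/2}}=\frac14(2-t^2)^{-1/2}\Bigl[\frac{2+2t+t^2}{1+t}\Bigr]^{5/2}(1-r)^{-5/2}.$$
The bracket is $\frac{(1+t)^2+1}{1+t}=(1+t)+\frac1{1+t}\le\frac52$, since $X+1/X$ increases on $[1,2]$. Also $2-t^2\ge1$. So the expression is at most $\frac14\bigl(\frac52\bigr)^{5/2}(1-r)^{-5/2}=\frac{25\sqrt{10}}{32}(1-r)^{-5/2}$. Raise this to the power $n-1$ and note that $3+\frac52(n-1)=\frac{5n+1}2$.

**Step 4: the exponent cannot be lowered.** For the mapping of Theorem 1, $|J_F(re_1)|=(1+r)^{(n+1)/2}(1-r)^{-(5n+1)/2}\ge(1-r)^{-(5n+1)/2}$. $\blacksquare$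

## Exponential decay with $p=\frac{1-\zeta}{1+\zeta}$ and $q=\frac{1+\zeta}{1-\zeta}$

For the lower bound the dangerous quantity is $\frac{\operatorname{Re}q(\rho)-1}{\rho P}$. It is large when $P$ is as small as (4) allows while $\operatorname{Re}q$ is large. Condition (2) does not prevent this: it holds whenever both real parts are positive.

*Proof of Theorem 3(a).* In Lemma 1 take $q=\frac{1+\zeta}{1-\zeta}$ and $g=(1-\zeta)^{-2}e^{-4\zeta/(1-\zeta)}$. Both equal $1$ at $0$, and $g$ has no zeros. As $\bigl(\frac{\zeta}{1-\zeta}\bigr)'=\frac1{(1-\zeta)^2}$,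
$$\frac{g'}g=\frac2{1-\zeta}-\frac4{(1-\zeta)^2}=-\frac{2(1+\zeta)}{(1-\zeta)^2},\qquad\zeta p\,\frac{g'}g=-\frac{2\zeta}{1-\zeta}=1-q ,$$
which is (5). Since $\operatorname{Re}p>0$ and $\operatorname{Re}q>0$, (2) holds. Lemma 1 gives
$$J_F(re_1)=\frac{1+r}{(1-r)^3}\,(1-r)^{-2(n-1)}e^{-4(n-1)r/(1-r)}=\frac{1+r}{(1-r)^{2n+1}}e^{-4(n-1)r/(1-r)} .$$
For every $N$, the quotient by $(1-r)^N$ tends to $0$ as $r\to1$, so no bound $c(1-r)^N$ with $c>0$ holds. Also, for any fixed $c<4(n-1)$, $J_F(re_1)\le e^{-c/(1-r)}$ when $r$ is close to $1$. $\blacksquare$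

## The lower bound: transplanting $q$ by $1-(1-\omega)^\gamma$

For Theorem 3(b) we want $\frac{\operatorname{Re}q(\rho)-1}{\rho P}$ bounded by about $(1-\rho)^{-2}$. First try the right half of (11). Let $\rho\ge\frac12$, $\delta=1-\rho$, and take $t=1-\frac\delta2$. Then $1-t^2\ge\frac\delta2$ and $t-\rho=\frac\delta2$, so $\operatorname{Re}q(\rho)\le\frac2\delta\cdot\frac4\delta=8\delta^{-2}$. Since $P\ge\frac\delta2$, where $\operatorname{Re}q(\rho)>1$ we get $\frac{\operatorname{Re}q-1}{\rho P}\le32\,\delta^{-3}$. Integrated, this yields only $|J_F|\ge\exp(-C(1-r)^{-2})$, one full order short. The loss occurs on the circle $|\zeta|=t$: there $1-|\zeta|^2\approx\delta$ at every point, so (2), read as $\operatorname{Re}q\ge-\frac{|\zeta|^2\operatorname{Re}p}{1-|\zeta|^2}$, is weak all the way around, although we care only about $\rho$ near $1$.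

The remedy is to replace the circle by a curve that comes close to $\partial\mathbb D$ only near the point $1$, inside a corner where $1-|\zeta|$ is comparable with $|1-\zeta|$. On it the negative part of $\operatorname{Re}q$ is large only near $1$, and its mean can be controlled. The curve comes from $\varphi(\omega)=1-(1-\omega)^\gamma$ with $\gamma<1$. The price is that the point $\rho=1-\delta$ corresponds to $\omega_0=1-\delta^{1/\gamma}$, and this produces the $\varepsilon$.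

*Proof of Theorem 3(b).* Put $\gamma=\frac1{1+\varepsilon}\in(0,1)$. Below, $C$ denotes constants, possibly different at each occurrence, that depend only on $n$ and $\gamma$. Let $v\ne0$, $\rho=\|v\|$, with the pair $(p,q)$ and $P$ as in Lemma 4, and put
$$E=\frac{\operatorname{Re}q(\rho)-1}{\rho P}.$$
By (13) and (15), using $\frac{2}{1+\rho}\le2$ and $\frac2{1-\rho^2}\le\frac2{1-\rho}$,
$$\operatorname{Re}\operatorname{tr}Dh(v)-n\le\rho P\Bigl[2+\frac2{1-\rho}+(n-1)E\Bigr].\tag{16}$$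
We shall show $E\le C(1-\rho)^{-1-1/\gamma}$.

**Step 1: $\rho\le\frac12$, where we need only a constant.** The right half of (11) with $t=\frac34$ gives
$$(1-t^2)(\operatorname{Re}q(\rho)-1)\le\frac{t+\rho}{t-\rho}-1+t^2-t^2P=\frac{2\rho}{t-\rho}+t^2(1-P).$$
Divide by $\rho P$. Since $t-\rho\ge\frac14$, $\frac1P\le\frac{1+\rho}{1-\rho}\le3$ and, by (14), $\frac{1-P}{\rho P}\le\frac2{1-\rho}\le4$, we get $E\le\frac{16}7\bigl(24+\frac94\bigr)=60$.

From here on $\rho\ge\frac12$ and $\delta=1-\rho\in(0,\frac12]$.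

**Step 2: the image of $\mathbb D$ under $\varphi$ has a corner at $1$.** Let $\varphi(\omega)=1-(1-\omega)^\gamma$ for $\omega\in\mathbb D$. Write $1-\omega=Re^{i\alpha}$. The condition $|\omega|<1$ reads $R^2-2R\cos\alpha<0$, that is, $|\alpha|<\frac\pi2$ and $0<R<2\cos\alpha$. Put $\zeta=\varphi(\omega)$ and $s=|1-\zeta|=R^\gamma=|1-\omega|^\gamma$. Then
$$1-|\zeta|^2=2\operatorname{Re}(1-\omega)^\gamma-R^{2\gamma}=s(2\cos\gamma\alpha-R^\gamma)\ge s\,\psi(\alpha),\qquad\psi(\alpha)=2\cos\gamma\alpha-(2\cos\alpha)^\gamma.$$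
The function $\log\cos$ is concave on $(-\frac\pi2,\frac\pi2)$ and vanishes at $0$, so $\cos\gamma\alpha\ge(\cos\alpha)^\gamma$ and $\psi(\alpha)\ge(2-2^\gamma)(\cos\alpha)^\gamma>0$ for $|\alpha|<\frac\pi2$. Also $\psi(\pm\frac\pi2)=2\cos\frac{\gamma\pi}2>0$. As $\psi$ is continuous on $[-\frac\pi2,\frac\pi2]$, there is $c_\gamma>0$ with $\psi\ge c_\gamma$. Hence
$$c_\gamma s\le1-|\zeta|^2\le2s,\qquad1-|\zeta|\ge\tfrac{c_\gamma}2s,\qquad\zeta=\varphi(\omega),\ s=|1-\omega|^\gamma.\tag{17}$$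
In particular $\varphi(\mathbb D)\subset\mathbb D$, and $\varphi(0)=0$. Put
$$\omega_0=1-\delta^{1/\gamma},\qquad\sigma=1-\tfrac12\delta^{1/\gamma}.$$
Then $\varphi(\omega_0)=1-\delta=\rho$. Since $\delta^{1/\gamma}\le\delta\le\frac12$, we have $0<\omega_0<\sigma<1$ and $\sigma\ge\frac12$.

**Step 3: on the curve $\varphi(|\omega|=\sigma)$, $\operatorname{Re}p$ is controlled by $P$.** We claim: if $|\omega|=\sigma$ and $\zeta=\varphi(\omega)$, then
$$\operatorname{Re}p(\zeta)\le C\sqrt{P/\delta}.\tag{18}$$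
Note first that $s=|1-\omega|^\gamma\ge(1-\sigma)^\gamma=2^{-\gamma}\delta\ge\frac\delta2$. One estimate is $\operatorname{Re}p(\zeta)\le\frac{1+|\zeta|}{1-|\zeta|}\le\frac2{1-|\zeta|}\le\frac Cs$, by (4) and (17). For a second one, take the Herglotz measure $\mu$ of $p$. For $|\kappa|=1$,
$$|\kappa-\rho|\le|\kappa-\zeta|+|\zeta-1|+|1-\rho|=|\kappa-\zeta|+s+\delta\le|\kappa-\zeta|+3s,$$
and $|\kappa-\zeta|\ge1-|\zeta|\ge\frac{c_\gamma}2s$, so $|\kappa-\rho|\le C|\kappa-\zeta|$. With $1-|\zeta|^2\le2s$ and $1-\rho^2\ge\delta$,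
$$\frac{1-|\zeta|^2}{|\kappa-\zeta|^2}\le\frac{C\,s}{|\kappa-\rho|^2}\le C\,\frac s\delta\cdot\frac{1-\rho^2}{|\kappa-\rho|^2}.$$
Integration against $\mu$ gives $\operatorname{Re}p(\zeta)\le C\frac s\delta P$. Multiplying the two estimates gives $(\operatorname{Re}p(\zeta))^2\le C\,P/\delta$, which is (18).

**Step 4: the mean of the negative part of $\operatorname{Re}q\circ\varphi$.** Let $U=\operatorname{Re}q\circ\varphi$. It is harmonic on $\mathbb D$ and $U(0)=\operatorname{Re}q(0)=1$. By (2), which holds by Lemma 3, and by (17) and (18), on $|\omega|=\sigma$ we have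
$$U^-\le\frac{|\zeta|^2\operatorname{Re}p(\zeta)}{1-|\zeta|^2}\le\frac{\operatorname{Re}p(\zeta)}{1-|\zeta|^2}\le C\sqrt{P/\delta}\;|1-\omega|^{-\gamma} .$$
For $|\theta|\le\pi$ and $\sigma\ge\frac12$,
$$|1-\sigma e^{i\theta}|^2=(1-\sigma)^2+4\sigma\sin^2\tfrac\theta2\ge2\sin^2\tfrac\theta2\ge\frac{2\theta^2}{\pi^2},$$
so the mean of $|1-\omega|^{-\gamma}$ over $|\omega|=\sigma$ is at most $C\int_0^\pi\theta^{-\gamma}d\theta\le C$, because $\gamma<1$. Thus the mean of $U^-$ is at most $C\sqrt{P/\delta}$. The mean of $U$ is $U(0)=1$, so the mean of $U^+$ is at most $1+C\sqrt{P/\delta}$.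

**Step 5: the value at $\rho$.** The Poisson kernel of $\{|\omega|<\sigma\}$ at $\omega_0$ is at most $\frac{\sigma+\omega_0}{\sigma-\omega_0}\le\frac2{\frac12\delta^{1/\gamma}}=4\delta^{-1/\gamma}$. Hence
$$\operatorname{Re}q(\rho)=U(\omega_0)\le4\,\delta^{-1/\gamma}\bigl(1+C\sqrt{P/\delta}\bigr).$$
If $\operatorname{Re}q(\rho)\le1$, then $E\le0$. Otherwise, since $\rho\ge\frac12$,
$$E\le\frac{2\operatorname{Re}q(\rho)}P\le8\,\delta^{-1/\gamma}\Bigl(\frac1P+\frac C{\sqrt{P\delta}}\Bigr)\le C\,\delta^{-1-1/\gamma},$$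
because $P\ge\frac{1-\rho}{1+\rho}\ge\frac\delta2$. The factor $\sqrt{P/\delta}$ in (18) matters here: after division by $P$ it costs only $1/\sqrt{P\delta}\le\sqrt2/\delta$.

**Step 6: integration.** By Steps 1 and 5, $E\le C(1-\rho)^{-1-1/\gamma}$ for all $\rho\in(0,1)$. By (16), Lemma 4 applies with sign $-$ and $\Phi(\rho)=2+\frac2{1-\rho}+C(1-\rho)^{-1-1/\gamma}$:
$$-\log|J_F(z)|\le\int_0^r\Phi(\rho)\,d\rho\le2+2\log\frac1{1-r}+C(1-r)^{-1/\gamma}\le C(1-r)^{-1/\gamma}=C(1-r)^{-1-\varepsilon}.$$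
This is the bound in (b). It shows that no normalized starlike mapping has $-\log|J_F|$ growing faster than order $1+\varepsilon$ in $1/(1-r)$, while the mapping in (a) attains order $1$. $\blacksquare$
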